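
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Positive braid links of small signature}


\begin{abstract}
Feller conjectured that every non-trivial positive braid link $K$ satisfies
$\sigma(K)\le\frac12(\chi(K)-1)$, where $\sigma$ is the signature and $\chi$ is the maximal
Euler characteristic of a Seifert surface. We disprove this. We give an explicit
family of positive braids on five strands, compute the signatures of their closures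
exactly, and find that the ratio $\sigma/(\chi-1)$ tends to $\frac{11}{25}$. The
smallest counterexample in the family has $\sigma=-34$ and $\chi=-70$. There are also
counterexamples that are knots, and no additive correction rescues the constant
$\frac12$. The computation uses a Goeritz form in which almost half of the variables
span a totally isotropic subspace.
\end{abstract}

\section{The question and the results}

\paragraph{Conventions.}
A \emph{positive braid link} is the closure of a word in the Artin generators
$\sigma_1,\dots,\sigma_{N-1}$ of the braid group $B_N$ in which only positive powers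
occur. A \emph{Seifert surface} of an oriented link $K\subset S^3$ is a compact oriented
surface without closed components whose boundary is $K$, and $\chi(K)$ is the largest
Euler characteristic of such a surface. For a real quadratic or symmetric bilinear form,
$\operatorname{sign}$ denotes the number of positive minus the number of negative
diagonal entries after diagonalization. The \emph{signature} $\sigma(K)$ is the
signature of the symmetrized Seifert form on $H_1(F;\mathbb R)$ for a connected Seifert
surface $F$ of $K$. Its sign is normalized so that positive links have non-positive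
signature; the positive trefoil, the closure of $\sigma_1^3\in B_2$, has $\sigma=-2$.

Let $K$ be the closure of a positive word of length $\ell$ on $N$ strands. Seifert's
algorithm gives a surface made of $N$ disks and $\ell$ bands, the \emph{canonical
surface}, of Euler characteristic $N-\ell$. Bennequin's inequality \cite{Bennequin} (see
also Rudolph's slice--Bennequin inequality \cite{Rudolph}) says that no Seifert surface
of $K$ has larger Euler characteristic. Hence
\begin{equation}\label{eq:chi}
\chi(K)=N-\ell .
\end{equation}

\paragraph{The question.}
Suppose that all generators occur in the word. Then the canonical surface is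
connected, and its first homology has rank $1-\chi(K)=\ell-N+1$. This is the
dimension of the space on which the symmetrized Seifert form lives, so
$-\sigma(K)\le 1-\chi(K)$. If $\chi(K)<1$, the quotient $-\sigma(K)/(1-\chi(K))$
measures how close the form is to being negative definite.
Feller proved \cite{Feller18} that for every non-trivial positive braid link
\begin{equation}\label{eq:feller}
\sigma(K)\le\tfrac18(\chi(K)-1);
\end{equation}
when $\chi(K)<1$, this says that the quotient is at least $\frac18$. The conjecture below
asks for the constant $\frac12$.

\begin{conjecture}[Feller \cite{Feller15}; see \cite{SAPL}]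
If $K$ is a non-trivial positive braid link, then
$\sigma(K)\le\frac12(\chi(K)-1)$.
\end{conjecture}

Small examples make the constant $\frac12$ plausible. For the closure of $\sigma_1^n$,
$n\ge2$, the quotient is $1$. For the closure of $(\sigma_2\sigma_1\sigma_3\sigma_2)^k$ on
four strands we shall see in Example~\ref{ex:T} that
\[
-\sigma=2k\ \ (k\text{ even}),\qquad -\sigma=2k-1\ \ (k\text{ odd}),\qquad
1-\chi=4k-3 ,
\]
so the quotient tends to $\frac12$ from above. No constant larger than $\frac12$ is
possible, and on this family $\frac12$ holds with little to spare. Nevertheless, the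
conjecture is false.

\paragraph{Results.}
In $B_5$ put
\[
T=\sigma_2\sigma_1\sigma_3\sigma_2,\qquad
U=\sigma_4\sigma_3\sigma_3\sigma_4,\qquad
W=\sigma_2\,U\,T^4\,U .
\]
The positive word $W$ has length $25$; it contains $\sigma_1,\sigma_2,\sigma_3,\sigma_4$
respectively $4,9,8,4$ times. Let $L_M$ be the closure of $W^M$.

\begin{theorem}\label{thm:A}
For all $M\ge1$ we have $\chi(L_M)=5-25M$ and
\[
\sigma(L_M)=\begin{cases}-(11M+1),& M\text{ odd},\\ -(11M+2),& M\text{ even}.\end{cases}
\]
Hence $\sigma(L_M)>\frac12(\chi(L_M)-1)$ for every $M\ge3$, and the conjecture is false.
\end{theorem}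

For $M=3$ this reads $\sigma=-34$ and $\chi=-70$, while $\frac12(\chi-1)=-35.5<-34$.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item The conjecture also fails for knots: for $M\ge6$ even, the closure $K_M$ of
$W^M\sigma_1\sigma_2\sigma_3\sigma_4$ is a knot with $1-\chi(K_M)=25M$ and
$-\sigma(K_M)\le 11M+6<\frac{25M}2$.
\item If $\sigma(K)\le C(\chi(K)-1)$ holds for all non-trivial positive braid links, or
only for all non-trivial positive braid knots on $5$ strands, then $C\le\frac{11}{25}$. Together with
\eqref{eq:feller}, the best (that is, largest) constant for non-trivial positive braid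
links lies in $[\frac18,\frac{11}{25}]$.
\item No additive correction rescues the constant $\frac12$: the difference
$\sigma(L_M)-\frac12(\chi(L_M)-1)\ge\frac32M-\frac92$ is unbounded, already on $5$
strands.
\end{enumerate}
\end{theorem}

For a positive word $w$ on $n$ strands, the words $w\in B_n$ and
$w\sigma_n\in B_{n+1}$ have the same closure (positive Markov stabilization). So all
these links are closures of positive $n$-braids for every $n\ge5$. We do not determine
the best constant.

\paragraph{The idea.}
A checkerboard coloring of the braid diagram turns the signature into
\[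
-\sigma=n_{\rm odd}+\operatorname{sign}(S),
\]
where $n_{\rm odd}$ counts the letters $\sigma_i$ with $i$ odd and $S$ is a quadratic
form with one variable for each white region but one
(Proposition~\ref{prop:signature}). On five strands $S$ has exactly $n_{\rm even}$
variables, where $n_{\rm even}$ counts the letters with even index, and
$1-\chi=n_{\rm odd}+n_{\rm even}-4$. Up to a bounded error, the conjecture therefore asks
for
\begin{equation}\label{eq:heuristic}
\operatorname{sign}(S)\ \ge\ \tfrac12(n_{\rm even}-n_{\rm odd}).
\end{equation}
The blocks $T$ and $U$ each have two odd and two even letters. Each also contains one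
white region whose variable has square coefficient $0$ in $S$. These variables span
a totally isotropic subspace $P$, and the signature of $S$ equals that of the form
induced on $P^\perp/P$ (Lemma~\ref{lem:isotropic}). Consider first a word in $T$ and $U$
alone, in which both occur. Then $n_{\rm even}=n_{\rm odd}$, so the right-hand side of
\eqref{eq:heuristic} is $0$. On $P^\perp$, the values of the white regions to the left
and right of the fourth strand position before a block determine those after it, as the
equations in Sections~\ref{sec:isotropic} and~\ref{sec:LM} show.
So $\dim P^\perp/P\le2$, hence $|\operatorname{sign}(S)|\le2$, and \eqref{eq:heuristic}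
is close to equality. An additional letter $\sigma_2$ adds one
variable and raises the right-hand side by $\frac12$. If the new variable contributes a
negative direction, the left-hand side \emph{drops} by $1$, so that each
additional letter costs $\frac32$. The word $UT^4U$ is arranged so that, up to a bounded
error, this is what happens when one $\sigma_2$ is inserted before each copy of it.

\section{The signature from the white regions}\label{sec:goeritz}

We recall the theorem of Gordon and Litherland in its diagrammatic form \cite{GL}. Let
$D$ be a connected oriented link diagram on $S^2$ with a checkerboard coloring, that is,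
its regions are alternately shaded and white.
\begin{itemize}
\item Each crossing $c$ has a sign $\eta(c)=\pm1$, which depends only on the over/under
information and the shading near $c$, up to rotation. It changes when the shading is
swapped. (It is not the usual sign of an oriented crossing.)
\item Each crossing is of type I or type II. The type depends only on the orientations
and the shading near $c$, and it changes when the shading is swapped.
\item Let $X(c)$ and $X'(c)$ be the white regions at $c$. On real functions $x$ on the
set of white regions that vanish on one chosen white region, put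
$G(x)=\sum_c\eta(c)\,(x_{X(c)}-x_{X'(c)})^2$.
\end{itemize}
Then
\begin{equation}\label{eq:GL}
\sigma(L)=\operatorname{sign}(G)-\sum_{c\text{ of type II}}\eta(c).
\end{equation}

Now let $D$ be the closed-braid diagram of a positive word on $N$ strands in which all
of $\sigma_1,\dots,\sigma_{N-1}$ occur. The diagram is then connected. We orient the
strands upward and read words from bottom to top. The regions of $D$ lie in columns
$0,1,\dots,N$, column $i$ being between the strand positions $i$ and $i+1$. Columns $0$
and $N$ consist of one region each. For $1\le i\le N-1$ the letters $\sigma_i$ cut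
column $i$ into as many regions as there are such letters; we call these regions
\emph{bricks}. They are cyclically ordered. Regions that are adjacent across a strand lie
in neighboring columns, so we may shade the odd columns and leave the even columns white.

At a crossing $\sigma_i$, the regions above and below belong to column $i$, and those to
the left and right belong to columns $i-1$ and $i+1$. So the two white regions at the
crossing are
\begin{itemize}
\item the bricks of column $i$ directly above and below it, if $i$ is even;
\item the regions of columns $i-1$ and $i+1$ at that height, if $i$ is odd.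
\end{itemize}
Normalize $x=0$ on column $0$ and set
\begin{equation}\label{eq:S}
S(x)=\sum_{\sigma_i,\ i\text{ even}}(x_{\rm above}-x_{\rm below})^2
-\sum_{\sigma_i,\ i\text{ odd}}(x_{\rm left}-x_{\rm right})^2 ,
\end{equation}
where the sums run over the letters of the word.

\begin{proposition}\label{prop:signature}
Let $L$ be the closure of a positive word in which all generators occur, and let
$n_{\rm odd}$ be the number of its letters $\sigma_i$ with $i$ odd. Then
\[
-\sigma(L)=n_{\rm odd}+\operatorname{sign}(S).
\]
\end{proposition}

\begin{proof}
All crossings have the same over/under information and the same orientations. They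
differ only in the shading: it is above and below at odd crossings, and left and right
at even ones. Hence there is $\eta_0=\pm1$ with $\eta=\eta_0$ at all odd crossings and
$\eta=-\eta_0$ at all even ones, so $G=-\eta_0S$. Likewise all odd crossings have one
type and all even crossings have the other. Both data are local and do not
depend on the word, so one example determines them.

Take $\sigma_1^3\in B_2$, the positive trefoil, with $\sigma=-2$. All three crossings are
odd, and the only white regions are columns $0$ and $2$. So $G(x)=3\eta_0x^2$ in one
variable. If odd crossings were of type I, \eqref{eq:GL} would give $\sigma=\eta_0=\pm1$,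
which is false. So odd crossings are of type II and even ones are of type I. Now \eqref{eq:GL}
reads $-2=\eta_0-3\eta_0=-2\eta_0$, whence $\eta_0=1$. For a general word, \eqref{eq:GL}
becomes $\sigma(L)=\operatorname{sign}(-S)-n_{\rm odd}$.

This argument does not depend on the sign convention for the signature in \eqref{eq:GL}.
If the left-hand side there means $-\sigma$ in our convention, type I for odd crossings
is excluded as before, since it would give $2=\eta_0$. The trefoil then gives
$2=-2\eta_0$, so $\eta_0=-1$ and $G=S$, and \eqref{eq:GL} again reads
$-\sigma(L)=\operatorname{sign}(S)+n_{\rm odd}$.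
\end{proof}

\begin{example}\label{ex:three}
For $\sigma_1^n\in B_2$, $n\ge1$, we have $S=-nx^2$ and $-\sigma=n-1=1-\chi$. For
$(\sigma_1\sigma_2)^n\in B_3$, $n\ge1$, the variables are the $n$ bricks of column $2$.
Each letter $\sigma_2$ separates two consecutive bricks, and each letter $\sigma_1$ lies
between column $0$ and one brick. So $S=\sum_j(x_j-x_{j-1})^2-\sum_jx_j^2$, with indices
modulo $n$ and eigenvalues $1-2\cos\frac{2\pi k}n$, $0\le k\le n-1$. For $n=3$ these are
$-1,2,2$, so $-\sigma=3+1=4$. For $n=4$ they are $-1,1,1,3$, so $-\sigma=4+2=6$. Both are
the known values.
\end{example}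

\section{Isotropic bricks}\label{sec:isotropic}

For a symmetric bilinear form $B$ on a finite-dimensional real space $V$ and a subspace $P$, write
$P^\perp=\{v:B(v,p)=0\text{ for all }p\in P\}$ and $\operatorname{rad}(B)=V^\perp$.
If $B$ is the bilinear form of a quadratic form $S$ and $P$ is spanned by coordinate
vectors, then $P^\perp$ is cut out by the vanishing of the partial derivatives of $S$ in
these coordinates. The subspace $P$ is \emph{totally isotropic} if $B$ vanishes on
$P\times P$. Then $P\subset P^\perp$, and $P$ lies in the radical of $B|_{P^\perp}$.

\begin{lemma}\label{lem:isotropic}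
If $P\subset V$ is totally isotropic, then
$\operatorname{sign}(B)=\operatorname{sign}(B|_{P^\perp})$.
\end{lemma}

We do not assume $P\cap\operatorname{rad}(B)=0$; in our application this intersection
is non-zero.

\begin{proof}
Write $P=P_0\oplus P_1$ with $P_0=P\cap\operatorname{rad}(B)$. The map $V\to P_1^*$,
$v\mapsto B(v,\cdot)|_{P_1}$, is onto. Otherwise some non-zero $u\in P_1$ would satisfy
$B(v,u)=0$ for all $v$, hence lie in $P_1\cap\operatorname{rad}(B)=0$. Choose
$Q\subset V$ that this map sends isomorphically onto $P_1^*$. The map kills $P_1$, so
$P_1\cap Q=0$; put $H=P_1\oplus Q$. On $H$ the form has a block matrix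
$\begin{pmatrix}0&A\\A^{t}&*\end{pmatrix}$ with $A$ invertible, so it is nondegenerate. A
positive definite or negative definite subspace of $H$ meets $P_1$ only in $0$, so its
dimension is at most $\dim H-\dim P_1=\frac12\dim H$. Therefore
$\operatorname{sign}(B|_H)=0$. Since $B|_H$ is nondegenerate, $V=H\oplus H^\perp$
orthogonally, and $\operatorname{sign}(B)=\operatorname{sign}(B|_{H^\perp})$.

Finally, $P^\perp=P_1^\perp$, because $P_0$ lies in the radical. This space contains
$H^\perp$. Its intersection with $H$ contains $P_1$ and has dimension
$\dim H-\dim P_1=\dim P_1$, so it equals $P_1$. Hence $P^\perp=P_1\oplus H^\perp$. Here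
$P_1$ lies in the radical of $B|_{P^\perp}$, and so
$\operatorname{sign}(B|_{P^\perp})=\operatorname{sign}(B|_{H^\perp})$.
\end{proof}

To use the lemma on \eqref{eq:S} we need isotropic vectors, and some bricks provide
them. Consider a white brick that differs from the bricks directly above and below it.
Its top and bottom letters contribute $+1+1$ to the coefficient of the square of its
variable, and each odd letter at its left or right side contributes $-1$. If there are
exactly two such odd letters, the coefficient is $0$. The block
$T=\sigma_2\sigma_1\sigma_3\sigma_2$ contains such a brick, between its two letters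
$\sigma_2$. The simplest words made of $T$ already show how the lemma works.

\begin{example}\label{ex:T}
Let $k\ge1$ and consider the closure of $T^k$ on \emph{four} strands. Now column $4$ is a
single white region; let $y$ be its value. In the $r$-th block, let the first $\sigma_2$
separate the brick $a_{r-1}$ (below) from $p_r$ (above), and the second $\sigma_2$
separate $p_r$ from $a_r$, with $r\in\mathbb Z/k$. The letters $\sigma_1,\sigma_3$ of the
block lie between column $0$ and $p_r$, and between $p_r$ and column $4$. So
\[
S=\sum_{r\in\mathbb Z/k}\big[(a_{r-1}-p_r)^2+(p_r-a_r)^2-p_r^2-(p_r-y)^2\big].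
\]
The terms $p_r^2$ cancel and no products $p_rp_s$ with $r\ne s$ occur, so the coordinate subspace $P$
of the $p_r$ is totally isotropic. The equation $\partial S/\partial p_r=0$ reads
$a_{r-1}+a_r=y$. These equations define $P^\perp$. There $S$ does not depend on the $p_r$, and
setting $p_r=0$ gives
\[
S|_{P^\perp}=\sum_r(a_{r-1}^2+a_r^2-y^2).
\]
If $k$ is even, the $a_r$ are alternately $X$ and $y-X$ for a free parameter $X$, and
$S|_{P^\perp}=k\big(X^2+(y-X)^2-y^2\big)=2kX(X-y)$ has signature $0$. If $k$ is odd, the
equations force $a_r=y/2$ for all $r$, and $S|_{P^\perp}=-\frac k2y^2$ has signature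
$-1$. Since $n_{\rm odd}=2k$, we get $-\sigma=2k$ for $k$ even and $-\sigma=2k-1$ for $k$
odd, while $1-\chi=4k-3$ by \eqref{eq:chi}. For $k=1$ the link is the positive Hopf link,
with $-\sigma=1=1-\chi$.
\end{example}

A form in $2k+1$ variables has been reduced to at most two variables. In the longer
words below we arrange that more variables survive and that they carry a negative form.

\section{The signature of $L_M$}\label{sec:LM}

On four strands the value $y$ is common to all blocks $T$. On five strands, column $4$
is cut by the letters $\sigma_4$, and $y$ may vary along the braid. The blocks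
$U=\sigma_4\sigma_3\sigma_3\sigma_4$ do this cutting. The brick of column $4$ between the
two letters $\sigma_4$ of $U$ is adjacent to exactly two odd letters, the two $\sigma_3$,
so its variable again has square coefficient $0$. The corresponding equation of $P^\perp$
ties the values of column $4$ before and after $U$ to the value of column $2$.

We now name the variables for $W^M=(\sigma_2UT^4U)^M$. The white regions are column $0$,
with value $0$, the $9M$ bricks of column $2$, and the $4M$ bricks of column $4$;
column $5$ is shaded. The factors $W$ are indexed by $i\in\mathbb Z/M$. See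
Figure~\ref{fig:W}.
\begin{itemize}
\item \emph{Column $2$.} The first letter $\sigma_2$ of the $i$-th factor separates
$a_{i-1,4}$ (below) from $a_{i,0}$ (above). In the $r$-th block $T$ of this factor,
$1\le r\le4$, the first $\sigma_2$ separates $a_{i,r-1}$ from $p_{i,r}$, the letters
$\sigma_1$ and $\sigma_3$ are adjacent to $p_{i,r}$, and the second $\sigma_2$ separates
$p_{i,r}$ from $a_{i,r}$.
\item \emph{Column $4$.} In the first block $U$ the successive values are
$o_{i-1},q_i,y_i$, and both letters $\sigma_3$ lie between $a_{i,0}$ and $q_i$. During
$T^4$ the value is $y_i$. In the last block $U$ the successive values are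
$y_i,q_i',o_i$, and both letters $\sigma_3$ lie between $a_{i,4}$ and $q_i'$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.5,yscale=0.42,every node/.style={font=\scriptsize}]
\fill[gray!20] (1,-0.3) rectangle (2,22.6);
\fill[gray!20] (3,-0.3) rectangle (4,22.6);
\fill[gray!20] (5,-0.3) rectangle (5.6,22.6);
\foreach \x in {1,2,3,4,5} \draw (\x,-0.3)--(\x,22.6);
\draw[very thick] (2,1)--(3,1);
\foreach \y in {2,5,18,21} \draw[very thick] (4,\y)--(5,\y);
\foreach \y in {3,4,19,20} \draw[very thick] (3,\y)--(4,\y);
\foreach \r in {1,2,3,4} {
  \draw[very thick] (2,{3+3*\r})--(3,{3+3*\r});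
  \draw[very thick] (1,{4+3*\r})--(2,{4+3*\r});
  \draw[very thick] (3,{4+3*\r})--(4,{4+3*\r});
  \draw[very thick] (2,{5+3*\r})--(3,{5+3*\r});
  \node at (2.5,{4+3*\r}) {$p_{i,\r}$};
}
\foreach \r in {1,2,3} \node at (2.5,{5.5+3*\r}) {$a_{i,\r}$};
\node at (2.5,0.3) {$a_{i-1,4}$};
\node at (2.5,3.5) {$a_{i,0}$};
\node at (2.5,19.5) {$a_{i,4}$};
\node at (4.5,0.9) {$o_{i-1}$};
\node at (4.5,3.5) {$q_i$};
\node at (4.5,11.5) {$y_i$};
\node at (4.5,19.5) {$q_i'$};
\node at (4.5,21.8) {$o_i$};
\node at (0.5,11.5) {$0$};
\end{tikzpicture}
\caption{One factor $W=\sigma_2UT^4U$, read from bottom to top. Vertical lines are the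
five strand positions; a thick horizontal bar between positions $j$ and $j+1$ stands for
a crossing $\sigma_j$. Odd columns are shaded, and the labels are the values of $x$ on
the white regions. The bricks $p_{i,r}$, $q_i$, $q_i'$ are bounded
above and below by an even letter each and touch exactly two odd letters, so their
squares cancel in $S$.}
\label{fig:W}
\end{figure}

Reading off \eqref{eq:S} letter by letter gives
\begin{equation}\label{eq:SM}
\begin{aligned}
S=\sum_{i\in\mathbb Z/M}\Big\{&(a_{i,0}-a_{i-1,4})^2
+\big[(o_{i-1}-q_i)^2+(q_i-y_i)^2-2(a_{i,0}-q_i)^2\big]\\
&+\sum_{r=1}^4\big[(a_{i,r-1}-p_{i,r})^2+(p_{i,r}-a_{i,r})^2-p_{i,r}^2-(p_{i,r}-y_i)^2\big]\\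
&+\big[(y_i-q_i')^2+(q_i'-o_i)^2-2(a_{i,4}-q_i')^2\big]\Big\}.
\end{aligned}
\end{equation}

\paragraph{Reduction to $M+1$ variables.}
Let $P$ be the coordinate subspace of all $p_{i,r},q_i,q_i'$; its dimension is $6M$. Each
of these variables has square coefficient $1+1-2=0$, and no product of two of them
occurs, so $P$ is totally isotropic. Differentiating \eqref{eq:SM} with respect to
$p_{i,r}$, $q_i$, $q_i'$ gives the equations of $P^\perp$:
\begin{equation}\label{eq:perp}
a_{i,r-1}+a_{i,r}=y_i\ \ (1\le r\le4),\qquad
o_{i-1}+y_i=2a_{i,0},\qquad y_i+o_i=2a_{i,4}.
\end{equation}
By the first group the $a_{i,r}$ alternate. Because the number of blocks $T$ is even,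
\[
a_{i,0}=a_{i,2}=a_{i,4}=:X_i,\qquad a_{i,1}=a_{i,3}=y_i-X_i .
\]
The other two equations then give $o_{i-1}=2X_i-y_i=o_i$. So all $o_i$ equal a common
value $o$, and $y_i=2X_i-o$. Conversely, any choice of $X_1,\dots,X_M,o$ gives a
solution. Thus $P^\perp=P\oplus\mathbb R^{M+1}$, the second summand having coordinates
$X_1,\dots,X_M,o$. Its dimension $7M+1$ exceeds
$13M-6M$ by one; equivalently, $P$ meets the radical of $S$ in a line, and this is why
Lemma~\ref{lem:isotropic} had to allow for it.

\paragraph{The reduced form.}
Since $P$ lies in the radical of $S|_{P^\perp}$, we may set $p_{i,r}=q_i=q_i'=0$. For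
each $i$:
\begin{itemize}
\item the letter $\sigma_2$ in front contributes $(X_i-X_{i-1})^2$;
\item the two blocks $U$ together contribute
\[
2\big[o^2+y_i^2-2X_i^2\big]=2\big[o^2+(2X_i-o)^2-2X_i^2\big]=4o^2+4X_i^2-8X_io ;
\]
\item the four blocks $T$ together contribute
\[
4\big[X_i^2+(y_i-X_i)^2-y_i^2\big]=8X_i(X_i-y_i)=8X_i(o-X_i)=8X_io-8X_i^2 .
\]
\end{itemize}
The mixed terms cancel, and
\begin{equation}\label{eq:R}
S|_{P^\perp}=R:=\sum_{i\in\mathbb Z/M}(X_i-X_{i-1})^2-4\sum_{i}X_i^2+4M\,o^2 .
\end{equation}

\paragraph{Its signature.}
The part of $R$ in the $X_i$ is circulant, with eigenvalues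
\[
2-2\cos\tfrac{2\pi k}M-4=-2-2\cos\tfrac{2\pi k}M\le0,\qquad 0\le k\le M-1 .
\]
An eigenvalue vanishes only if $\cos\frac{2\pi k}M=-1$, that is, if $M$ is even and
$k=M/2$. The variable $o$ contributes $+1$. Hence $\operatorname{sign}R=1-M$ for $M$
odd, and $\operatorname{sign}R=1-(M-1)=2-M$ for $M$ even. Since
$n_{\rm odd}=(4+8)M=12M$, Proposition~\ref{prop:signature} and Lemma~\ref{lem:isotropic}
give
\begin{equation}\label{eq:sigLM}
-\sigma(L_M)=12M+\operatorname{sign}R=
\begin{cases}11M+1,& M\text{ odd},\\ 11M+2,& M\text{ even}.\end{cases}
\end{equation}

\begin{remark}[What the extra letter does]\label{rem:extra}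
Delete the first letter $\sigma_2$ of each factor, that is, consider the closure $L_M'$
of $(UT^4U)^M$. Its form $S$ is \eqref{eq:SM} restricted to $a_{i,0}=a_{i-1,4}$. The
variables $p_{i,r},q_i,q_i'$ are untouched, and the same reduction applies with all $X_i$ equal to
one variable $X$. What remains is $4M(o^2-X^2)$, of signature $0$. So
$-\sigma(L_M')=12M$, while $\frac12(1-\chi(L_M'))=12M-2$, and the conjectured inequality
holds with a margin of $2$. The $M$ inserted letters make the $X_i$ independent. The
positive terms $(X_i-X_{i-1})^2$ in \eqref{eq:R} have eigenvalues at most $4$, so they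
never outweigh the terms $-4X_i^2$, and they balance them in at most one direction. So
inserting $M$ letters lowers $-\sigma$ from $12M$ to $11M+1$ or $11M+2$.
\end{remark}

\begin{remark}[Why four blocks $T$]
Replace $T^4$ by $T^m$ with $m\ge2$ even. The same computation gives the reduced form
\[
R_m=\sum_i(X_i-X_{i-1})^2+\sum_i\big[4o^2+(2m-8)X_io-(2m-4)X_i^2\big],
\]
with $n_{\rm odd}=(2m+4)M$ and $1-\chi=(4m+9)M-4$. For $m=2$ the terms $X_i^2$ disappear
from the second sum. The $M-1$ non-constant modes of $(X_i)$ are then positive and do not
interact with $o$. On the remaining plane, where all $X_i$ equal $X$, the form is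
$4Mo(o-X)$, of signature $0$. So $-\sigma=8M+(M-1)=9M-1$, which exceeds
$\frac12(1-\chi)=\frac{17}2M-2$, and nothing is gained. For $m\ge6$ the form is negative
definite on $\{o=0\}$ and positive on the $o$-axis, so $\operatorname{sign}R_m=1-M$ and
$-\sigma=(2m+3)M+1$. The quotient $-\sigma/(1-\chi)$ tends to
$\frac{2m+3}{4m+9}=\frac12-\frac{3}{2(4m+9)}$. This is below $\frac12$ but increases with
$m$, and at $m=4$ the same expression equals $\frac{11}{25}$. So, among even $m\ge2$, the
choice $m=4$ gives the smallest limit in this construction.
\end{remark}

\section{Proofs of the theorems}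

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The word $W^M$ has length $25M$ on $5$ strands, so $\chi(L_M)=5-25M$ by \eqref{eq:chi}.
The signature is \eqref{eq:sigLM}. Since $\frac12(\chi(L_M)-1)=2-\frac{25}2M$,
\begin{equation}\label{eq:gap}
\sigma(L_M)-\tfrac12(\chi(L_M)-1)=
\begin{cases}\frac32M-3,& M\text{ odd},\\[2pt] \frac32M-4,& M\text{ even}.\end{cases}
\end{equation}
This is positive if and only if $M\ge3$. The link $L_M$ is non-trivial because
$\chi(L_M)<0$, whereas a trivial link bounds disjoint disks and has positive $\chi$. So
$L_M$ violates the conjecture for every $M\ge3$.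
\end{proof}

For knots we add four letters to $W^M$ and use that one letter changes the signature by
little.

\begin{lemma}\label{lem:letter}
Let $w$ be a positive word in which all generators occur, and let $w'$ be obtained from
$w$ by adding one positive letter. Then the signatures of the closures of $w$ and $w'$
differ by at most $1$.
\end{lemma}

\begin{proof}
The canonical surface of $w'$ is that of $w$, which is connected because all generators
occur, with one band added. So the first homology of the old surface is a hyperplane in
that of the new one, and the old symmetrized Seifert form is the restriction of the new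
one. Restricting a symmetric form to a hyperplane lowers the maximal dimension of a
positive definite subspace by $0$ or $1$, and likewise for negative definite subspaces.
So the signature changes by at most $1$.
\end{proof}

In particular, make the $M$ insertions of Remark~\ref{rem:extra} one after the other.
Each lowers $-\sigma$ by at most $1$, and the total drop is $M-1$ or $M-2$. So at least
$M-2$ of them lower $-\sigma$ by exactly $1$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) The permutation of $U=\sigma_4\sigma_3\sigma_3\sigma_4$ is trivial. That of
$T=\sigma_2\sigma_1\sigma_3\sigma_2$ is $(1\,3)(2\,4)$, so that of $T^4$ is trivial. Hence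
$W$ has permutation $(2\,3)$, and $W^M$ is a pure braid for $M$ even. Then
$W^M\sigma_1\sigma_2\sigma_3\sigma_4$ has a $5$-cycle as its permutation, and its closure
$K_M$ is a knot. The word has length $25M+4$, so $1-\chi(K_M)=1-5+25M+4=25M$ by
\eqref{eq:chi}. Four applications of Lemma~\ref{lem:letter}, starting from
$-\sigma(L_M)=11M+2$, give $-\sigma(K_M)\le11M+6$. This is less than $\frac{25}2M$ if and
only if $M>4$, that is, for $M\ge6$ as $M$ is even. So for these $M$ we have
$\sigma(K_M)>\frac12(\chi(K_M)-1)$. The knot $K_M$ is non-trivial since
$\chi(K_M)=1-25M<1$.

(2) For a link with $\chi<1$, the inequality $\sigma\le C(\chi-1)$ says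
$C\le-\sigma/(1-\chi)$. For $M$ odd, Theorem~\ref{thm:A} gives
\[
\frac{-\sigma(L_M)}{1-\chi(L_M)}=\frac{11M+1}{25M-4}\longrightarrow\frac{11}{25}.
\]
For the knots $K_M$, with $M$ even, the proof of part (1) gives
$\frac{-\sigma(K_M)}{1-\chi(K_M)}\le\frac{11M+6}{25M}\to\frac{11}{25}$. Either family
forces $C\le\frac{11}{25}$; the second consists of positive braid knots on $5$ strands.
The lower bound $\frac18$ for the best constant is Feller's theorem \eqref{eq:feller}.

(3) By \eqref{eq:gap}, the difference is at least
$\frac32M-4\ge\frac32M-\frac92$.
\end{proof}

\begin{thebibliography}{9}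

\bibitem{Bennequin}
Bennequin, 1983 (Bennequin's inequality).

\bibitem{Feller15}
Feller, 2015 (the conjecture; see \cite{SAPL}).

\bibitem{Feller18}
Feller, 2018 (the inequality $\sigma(K)\le\frac18(\chi(K)-1)$ for non-trivial positive
braid links).

\bibitem{GL}
Gordon and Litherland, \emph{On the signature of a link}, Invent. Math. \textbf{47}
(1978).

\bibitem{Rudolph}
Rudolph, 1993 (the slice--Bennequin inequality).

\bibitem{SAPL}
\emph{Successively Almost Positive Links},
\texttt{http://www.f.waseda.jp/taniyama/mathsciknot2021/20211225/ito.pdf}.

\end{thebibliography}

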